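\title{Directed star arboricity is at most the maximum degree}

\begin{abstract}
A galaxy is a digraph whose components are stars with all arcs directed away from the center, and the directed star arboricity $\operatorname{dst}(D)$ of a digraph $D$ is the least number of galaxies that partition its arcs. We prove the conjecture that $\operatorname{dst}(D)\le\Delta$ for every digraph $D$ of maximum total degree $\Delta\ge3$. The case $\Delta=3$ is known and serves as the base of an induction. The inductive step is a covering theorem: every digraph with at least one arc has a galaxy that meets all vertices of maximum degree, unless $\Delta=2$ and some component is a directed cycle of odd length. Its proof combines the Gallai--Edmonds structure theorem with a parity analysis of the strongly connected digraphs in which every strongly connected vertex set has odd size.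
\end{abstract}

\section{Introduction}\label{sec:intro}

All digraphs in this paper are finite, without loops and without multiple arcs; two opposite arcs $uv$ and $vu$ may both be present. The arc $uv$ has \emph{tail} $u$ and \emph{head} $v$. We write $d^-(v)$ and $d^+(v)$ for the in-degree and the out-degree of a vertex $v$, and $d(v)=d^-(v)+d^+(v)$ for its \emph{degree}. The maximum degree of $D$ is $\Delta=\Delta(D)=\max_v d(v)$.

A \emph{directed star} consists of a center together with arcs from the center to each of its other vertices. A \emph{galaxy}, or directed star forest, is a digraph each of whose connected components is a directed star. The \emph{directed star arboricity} $\operatorname{dst}(D)$ is the least number of galaxies into which the arc set of $D$ can be partitioned.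

We identify a galaxy with its arc set. A set $F$ of arcs is a galaxy if and only if
\begin{itemize}
\item every vertex is the head of at most one arc of $F$, and
\item no vertex is both the head of an arc of $F$ and the tail of an arc of $F$.
\end{itemize}
Indeed, stars have both properties; conversely, under both conditions a head lies on exactly one arc of $F$, so the component of a tail $c$ consists of the arcs of $F$ leaving $c$. Say that two distinct arcs \emph{conflict} if the head of one is an end of the other. A galaxy is then a set of pairwise non-conflicting arcs, and $\operatorname{dst}(D)$ is the least number of colors in an arc coloring in which conflicting arcs get different colors.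

How large can $\operatorname{dst}(D)$ be in terms of $\Delta$? Look at one vertex $v$. The arcs entering $v$ conflict pairwise, each of them conflicts with every arc leaving $v$, and the arcs leaving $v$ do not conflict with one another. So the arcs at $v$ need $d^-(v)$ colors if $d^+(v)=0$ and $d^-(v)+1$ colors otherwise, which is at most $d(v)$ in both cases. The digraph formed by $\Delta$ arcs entering one vertex has maximum degree $\Delta$ and needs $\Delta$ colors, so no general bound can be smaller than $\Delta$. In the other direction, a set of pairwise disjoint arcs is a galaxy, so every proper edge coloring of the underlying multigraph is a partition into galaxies. Vizing's theorem colors a multigraph of maximum degree $\Delta$ and edge multiplicity at most $\mu$ with $\Delta+\mu$ colors; here $\mu\le2$, and so $\operatorname{dst}(D)\le\Delta+2$ for every digraph $D$.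

Since no single vertex asks for more than $\Delta$ colors, and galaxies are more flexible than matchings, one would guess that $\Delta$ colors suffice. The guess fails for $\Delta=2$: in a directed cycle consecutive arcs conflict, so a directed cycle of odd length needs three colors. It also fails if multiple arcs are allowed: in the directed triangle with every arc repeated $m\ge2$ times we have $\Delta=2m$, but any two of the $3m$ arcs conflict, so $3m=\frac32\Delta$ colors are needed. Conjecture~5.12 of \cite{CRD} states that there are no other obstructions: $\operatorname{dst}(D)\le\Delta$ for every digraph $D$ of maximum degree $\Delta\ge3$. The inequality is known to hold when $\Delta=3$. We prove the conjecture.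

\begin{theorem}\label{thm:main}
Every digraph $D$ with maximum degree $\Delta\ge3$ satisfies $\operatorname{dst}(D)\le\Delta$.
\end{theorem}

We use the known case $\Delta=3$ as the base of an induction and do not reprove it. The inductive step removes one galaxy and lowers the maximum degree by one. A galaxy \emph{covers} the vertices incident with its arcs, and it is \emph{spanning} if it covers all vertices.

\begin{theorem}\label{thm:cover}
Let $D$ be a digraph with maximum degree $\Delta\ge1$. Then $D$ has a galaxy covering every vertex of degree $\Delta$, except precisely when $\Delta=2$ and some connected component of $D$ is a directed cycle of odd length.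
\end{theorem}

Section~\ref{sec:peel} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:cover}. Section~\ref{sec:cover} proves Theorem~\ref{thm:cover} by matching theory, assuming two propositions about the pieces that a matching cannot cover. These propositions are proved in Sections \ref{sec:span}--\ref{sec:odd}.

\paragraph{Conventions.} In a digraph, paths and cycles are directed and have no repeated vertices; a single vertex is a path, and a pair of opposite arcs is a cycle of length $2$. An $a$--$b$ path is a path from $a$ to $b$. We write $N^-(v)$ and $N^+(v)$ for the sets of in- and out-neighbors of $v$, and $D[S]$ for the subdigraph induced by $S$. A digraph is \emph{strong} if every vertex can be reached from every other by a path. A nonempty set $S\subseteq V(D)$ is a \emph{strong set} if $D[S]$ is strong. Singletons are strong, a union of strong sets with a common vertex is strong, and in a strong set with at least two vertices every vertex lies on a cycle of $D[S]$, so it has an in-arc and an out-arc in $D[S]$. The maximal strong sets are the \emph{strong components}; they partition $V(D)$. The \emph{underlying graph} of $D$ is the simple undirected graph in which $u$ and $v$ are adjacent when $uv$ or $vu$ is an arc.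

\section{From covering galaxies to decompositions}\label{sec:peel}

Maximum degree at most $2$ can be settled by hand.

\begin{proposition}\label{prop:small}
If $\Delta(D)\le2$, then $\operatorname{dst}(D)\le3$, and $\operatorname{dst}(D)\le2$ unless some component of $D$ is a directed cycle of odd length.
\end{proposition}

\begin{proof}
Color the components separately. Forgetting directions, each component is a path or a cycle, where a pair of opposite arcs counts as a cycle of length $2$. On a path or an even cycle, alternate two colors; each color class consists of disjoint arcs. On an odd cycle, give one arc a third color and alternate on the remaining path. It remains to save the third color on an odd cycle that is not directed. The out-degrees on the cycle sum to its length, so if all were at most $1$, then all out-degrees and all in-degrees would equal $1$ and the cycle would be directed. Hence some vertex $z$ has out-degree $2$. Alternate two colors around the cycle, starting at $z$. The only arcs with the same color and a common vertex are the first and the last; both leave $z$, so they do not conflict.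
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:cover}]
We show by induction on $k\ge3$ that $\Delta(D)\le k$ implies $\operatorname{dst}(D)\le k$. For $k=3$ this is the known case when $\Delta(D)=3$ and Proposition~\ref{prop:small} when $\Delta(D)\le2$. Let $k\ge4$. If $\Delta(D)<k$, the induction hypothesis applies to $D$. If $\Delta(D)=k$, Theorem~\ref{thm:cover} gives a galaxy $F$ covering all vertices of degree $k$. Each of them loses an arc when $F$ is deleted, so $\Delta(D-F)\le k-1$. By induction the arcs of $D-F$ split into at most $k-1$ galaxies, and $F$ is one more.
\end{proof}

\begin{corollary}\label{cor:all}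
Let $\Delta(D)=\Delta\ge1$. Then $\operatorname{dst}(D)\le\Delta$, unless $\Delta=2$ and some component of $D$ is a directed cycle of odd length, in which case $\operatorname{dst}(D)=3$.
\end{corollary}

\begin{proof}
For $\Delta=1$ the arcs are pairwise disjoint and form one galaxy. For $\Delta=2$ use Proposition~\ref{prop:small} and the fact that an odd directed cycle needs three colors. For $\Delta\ge3$ use Theorem~\ref{thm:main}.
\end{proof}

\begin{remark}
Theorem~\ref{thm:cover} holds for $\Delta=3$, but it does not by itself give the case $\Delta=3$ of Theorem~\ref{thm:main}, because $D-F$ may have an odd directed cycle as a component. For example, attach a pendant arc to each vertex of a directed triangle and let $F$ consist of the three pendant arcs. This is the one place where the known case is needed. Without it, the same induction started from Proposition~\ref{prop:small} gives $\operatorname{dst}(D)\le\Delta+1$.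
\end{remark}

\section{Covering the vertices of maximum degree}\label{sec:cover}

A matching of the underlying graph gives a galaxy: represent each edge by one arc. So the first attempt at Theorem~\ref{thm:cover} is to find a matching that covers all vertices of degree $\Delta$. This fails for parity reasons, for instance whenever all degrees equal $\Delta$ and the number of vertices is odd. The Gallai--Edmonds theorem describes exactly where a maximum matching must fail, and there we use stars with more than one arc.

\subsection{Three facts about matchings}

A matching \emph{saturates} the vertices incident with its edges and \emph{misses} the others; it is \emph{perfect} if it misses no vertex. A graph is \emph{factor-critical} if deleting any one vertex leaves a graph with a perfect matching. Such a graph has odd order; a single vertex is an example. It is also connected: if $C$ were one of several components, deleting a vertex of $C$ would show that $|C|$ is odd, and deleting a vertex outside $C$ would show that $|C|$ is even. We use the following part of the Gallai--Edmonds structure theorem.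

\begin{theorem}[Gallai--Edmonds; {\cite[Theorem~3.2.1]{LP}}]\label{thm:GE}
Let $G$ be a graph, let $X$ be the set of vertices missed by at least one maximum matching, let $A$ be the set of vertices outside $X$ with a neighbor in $X$, and let $Y=V(G)\setminus(X\cup A)$. Then
\begin{enumerate}
\item[(a)] every component of $G[X]$ is factor-critical;
\item[(b)] $G[Y]$ has a perfect matching;
\item[(c)] every $A_0\subseteq A$ has neighbors in at least $|A_0|$ components of $G[X]$.
\end{enumerate}
\end{theorem}

Let $\Gamma$ be a bipartite graph with sides $P$ and $Q$. Hall's theorem says that $\Gamma$ has a matching saturating a given set $P_0\subseteq P$ if and only if every $P_1\subseteq P_0$ has at least $|P_1|$ neighbors. We need to saturate prescribed sets on both sides at once.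

\begin{lemma}[Mendelsohn--Dulmage]\label{lem:MD}
If $\Gamma$ has a matching $\mu_1$ saturating $P_0\subseteq P$ and a matching $\mu_2$ saturating $Q_0\subseteq Q$, then it has a matching saturating $P_0\cup Q_0$.
\end{lemma}

\begin{proof}
Each component $K$ of the graph with edge set $\mu_1\cup\mu_2$ is a path or a cycle. In $K$ take the edges of $\mu_1$, unless $\mu_1$ misses a vertex $q\in Q_0$ of $K$. In that case $q$ is an end of the path $K$, and walking from $q$ the edges alternate between $\mu_2$ and $\mu_1$, starting with $\mu_2$. Every step from $Q$ to $P$ uses an edge of $\mu_2$, so $\mu_2$ saturates all vertices of $P$ in $K$, as well as those of $Q_0$; take the edges of $\mu_2$ in $K$.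
\end{proof}

Apply Theorem~\ref{thm:GE} to the underlying graph of $D$. The set $Y$ costs nothing. A component $B$ of $G[X]$ can be covered by a matching if one vertex of $A$ is spent on it: match that vertex to a neighbor $b\in B$ and use a perfect matching of $B-b$. There are in general more components than vertices of $A$, so some components get no help. A component that contains a vertex of degree less than $\Delta$ needs none, since that vertex may stay uncovered. A component with a spanning galaxy needs none either. The remaining components must be matched into $A$, and Hall's condition holds for them as soon as each sends at least $\Delta$ arcs to $A$, since a vertex of $A$ absorbs at most $\Delta$ arcs. So we must show that a factor-critical piece with no spanning galaxy has few arcs inside it.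

\subsection{The case of triangles}

The smallest nontrivial factor-critical graph is the triangle, and it already shows the mechanism. Let $B$ be a set of three pairwise adjacent vertices, all of degree $\Delta$ in $D$. No matching covers $B$ from inside. If some vertex of $B$ has both other vertices as out-neighbors, these two arcs form a spanning galaxy of $D[B]$. Otherwise every vertex has out-degree at most $1$ in $D[B]$. There are at least three arcs, one for each pair, so there are exactly three, every out-degree is $1$, and $D[B]$ is a directed triangle. Thus the only triangle without a spanning galaxy is the sparsest strong one. Each of its vertices has degree $2$ inside $B$, so $3(\Delta-2)$ arcs join $B$ to the rest of $D$, and $3(\Delta-2)\ge\Delta$ exactly when $\Delta\ge3$. For $\Delta=2$ no arc leaves $B$, and we have found the exception in Theorem~\ref{thm:cover}.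

The property of the directed triangle that generalizes is a parity condition.

\begin{definition}
A digraph is \emph{odd} if it is strong and each of its strong sets has an odd number of vertices.
\end{definition}

An odd digraph has odd order and no pair of opposite arcs. Directed cycles of odd length are odd, because their only strong sets are the singletons and the whole vertex set. The \emph{bowtie}, formed by two directed triangles with one common vertex, is odd: its only cycles are the two triangles, so its strong sets have size $1$, $3$ or $5$. The two steps of the triangle argument become the following two propositions.

\begin{proposition}\label{prop:critical}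
Let $D$ be a digraph whose underlying graph is factor-critical. If $D$ has no spanning galaxy, then $D$ is odd.
\end{proposition}

\begin{proposition}\label{prop:two}
Every odd digraph with at least three vertices has at least two vertices of degree $2$.
\end{proposition}

Proposition~\ref{prop:critical} is proved in Section~\ref{sec:span}, and Proposition~\ref{prop:two} in Sections \ref{sec:dag} and \ref{sec:odd}.

\subsection{Proof of Theorem~\ref{thm:cover}}

Suppose first that $\Delta=2$ and some component of $D$ is an odd directed cycle. Consecutive arcs of the cycle conflict, so the arcs of a galaxy on it are disjoint and cover an even number of vertices. Some vertex of the cycle is missed, and it has degree $2=\Delta$.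

Now assume that we are not in this case. Let $M$ be the set of vertices of degree $\Delta$, let $G$ be the underlying graph of $D$, and let $X,A,Y$ be as in Theorem~\ref{thm:GE}. If an arc has exactly one end in a component $B$ of $G[X]$, its other end is not in $X$ and has a neighbor in $X$, so it lies in $A$. Call a component $B$ of $G[X]$ \emph{bad} if $B\subseteq M$ and $D[B]$ has no spanning galaxy.

\medskip\noindent\textbf{Claim.} \emph{If $B$ is bad, then at least $\Delta$ arcs of $D$ join $B$ to $A$.}

\medskip Let $\beta$ be the number of these arcs and $m$ the number of arcs of $D[B]$. All vertices of $B$ have degree $\Delta$, so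
\[
\beta=\sum_{v\in B}\bigl(\Delta-d_{D[B]}(v)\bigr)=\Delta|B|-2m .
\]
If $|B|=1$, then $m=0$ and $\beta=\Delta$. Otherwise $|B|$ is odd and at least $3$, because $G[B]$ is factor-critical. By Proposition~\ref{prop:critical}, $D[B]$ is odd. In particular it is strong, every vertex of $B$ has an in-arc and an out-arc in $D[B]$, and $\Delta\ge2$. By Proposition~\ref{prop:two}, two terms of the sum equal $\Delta-2$, and the others are nonnegative, so $\beta\ge2(\Delta-2)$. Since $|B|$ is odd, $\beta\equiv\Delta\pmod2$.
\begin{itemize}
\item If $\Delta\ge4$, then $\beta\ge2\Delta-4\ge\Delta$.
\item If $\Delta=3$, then $\beta\ge2$ and $\beta$ is odd, so $\beta\ge3$.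
\item If $\Delta=2$, then every vertex of $B$ has exactly one in-arc and one out-arc in $D$, and both lie in $D[B]$. So the strong digraph $D[B]$ is a directed cycle of odd length and a component of $D$. This is the excluded case.
\end{itemize}
The Claim follows.

Let $\Gamma$ be the bipartite graph whose sides are $A$ and the set of components of $G[X]$, with $a$ adjacent to $B$ if $a$ has a neighbor in $B$. Let $\mathcal B_0$ be a set of bad components and $A_0$ its neighborhood in $\Gamma$. By the Claim, at least $\Delta|\mathcal B_0|$ distinct arcs join the members of $\mathcal B_0$ to $A$. Each has an end in $A_0$, and at most $\Delta|A_0|$ arcs have an end in $A_0$. As $\Delta\ge1$, we get $|A_0|\ge|\mathcal B_0|$, and by Hall's theorem $\Gamma$ has a matching saturating all bad components. By Theorem~\ref{thm:GE}(c) and Hall's theorem, $\Gamma$ also has a matching saturating $A$. Lemma~\ref{lem:MD} gives a matching $\mu$ of $\Gamma$ saturating $A$ and all bad components. The set $A$ has to be saturated because it may contain vertices of $M$.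

Choose edges of $G$ and galaxies as follows.
\begin{itemize}
\item On $Y$, take a perfect matching of $G[Y]$.
\item For each $a\in A$, matched by $\mu$ to a component $B$, take an edge $ab$ of $G$ with $b\in B$ and a perfect matching of $G[B]-b$.
\item A component $B$ missed by $\mu$ is not bad. If $B\subseteq M$, take a spanning galaxy of $D[B]$. Otherwise choose $b\in B\setminus M$ and take a perfect matching of $G[B]-b$.
\end{itemize}
Represent each chosen edge by one arc of $D$. The resulting single arcs and the chosen galaxies are pairwise vertex-disjoint, so their union is a galaxy. The only vertices it misses are the vertices $b\notin M$ chosen in the last item, so it covers $M$. \qed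

\section{Digraphs without a spanning galaxy}\label{sec:span}

To prove Proposition~\ref{prop:critical} we must build a spanning galaxy whenever $D$ is not strong or has an even strong set. The tool is a greedy procedure that covers everything outside a chosen root set $Z$ and keeps the vertices of $Z$ from becoming heads. The second property is what allows galaxies to be glued: a vertex that is not a head can still be given more out-arcs.

\begin{lemma}\label{lem:extend}
Let $D$ be a digraph and let $Z\subseteq V(D)$ be a nonempty set from which every vertex can be reached. Then $D$ has a galaxy that covers $V(D)\setminus Z$ and has no head in $Z$.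
\end{lemma}

\begin{proof}
Let $\delta(x)$ be the length of a shortest path from $Z$ to $x$. For $x\notin Z$ let $p(x)$ be an in-neighbor of $x$ with $\delta(p(x))=\delta(x)-1$. Process the vertices outside $Z$ in order of nonincreasing $\delta$. When $x$ is processed, do nothing if $x$ is already the tail of a chosen arc, and choose the arc $p(x)x$ otherwise. Every processed vertex is covered. A vertex can become a head only when it is processed, so it is a head at most once, and vertices of $Z$ are never heads. When $x$ becomes a head it is not yet a tail, and it does not become one later: if $x'$ is processed after $x$, then $\delta(p(x'))<\delta(x')\le\delta(x)$, so $p(x')\ne x$.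
\end{proof}

\begin{corollary}\label{cor:glue}
Let $S$ be a strong set of $D$, and let $F$ be a galaxy of $D$ with no head in $S$ and at least one tail in $S$. Then $F$ is contained in a galaxy that covers $S$.
\end{corollary}

\begin{proof}
Let $Z\ne\emptyset$ be the set of tails of $F$ in $S$. Lemma~\ref{lem:extend}, applied to $D[S]$ and $Z$, gives a galaxy $F'$ in $D[S]$ covering $S\setminus Z$ with no head in $Z$. The heads of $F'$ lie in $S\setminus Z$, which no arc of $F$ meets. The heads of $F$ lie outside $S$, which no arc of $F'$ meets. So no arc of $F$ conflicts with an arc of $F'$, and $F\cup F'$ is a galaxy covering $S$.
\end{proof}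

In a strong digraph, Lemma~\ref{lem:extend} with $Z=\{z\}$ covers all vertices but possibly $z$. An even strong set removes this last defect.

\begin{lemma}\label{lem:even}
A strong digraph $D$ with a strong set of even size has a spanning galaxy.
\end{lemma}

\begin{proof}
Let $S$ be an even strong set of minimum size. We first find a spanning galaxy $F_S$ of $D[S]$. Let $S'$ be a maximal proper strong subset of $S$; it exists because $|S|\ge2$ and singletons are strong, and $|S'|$ is odd by the minimality of $S$. Since $D[S]$ is strong, it has an arc $q_0q_1$ with $q_0\in S'$, $q_1\notin S'$. Let $q_1,\dots,q_p,q_{p+1}$ be a shortest path in $D[S]$ from $q_1$ to $S'$, so that $q_1,\dots,q_p\notin S'$ and $q_{p+1}\in S'$. The set $S'\cup\{q_1,\dots,q_p\}$ is strong and properly contains $S'$, so it equals $S$, and $p=|S|-|S'|$ is odd. The disjoint arcs $q_0q_1,\ q_2q_3,\ \dots,\ q_{p-1}q_p$ form a galaxy that covers $S\setminus S'$, has no head in $S'$, and has the tail $q_0$ in $S'$. Corollary~\ref{cor:glue}, applied in $D[S]$ to the strong set $S'$, extends it to a spanning galaxy $F_S$ of $D[S]$.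

Now Lemma~\ref{lem:extend}, applied to $D$ and $Z=S$, gives a galaxy $F$ covering $V(D)\setminus S$ with no head in $S$. If $F$ has a tail in $S$, Corollary~\ref{cor:glue} extends $F$ to a spanning galaxy. If not, no arc of $F$ meets $S$, and $F\cup F_S$ is a spanning galaxy.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:critical}]
By Lemma~\ref{lem:even} it suffices to show that $D$ has a spanning galaxy if it is not strong. Let $G$ be the underlying graph. Contracting the strong components of $D$ gives an acyclic digraph, so there is a strong component $K$ that no arc enters, and $K\ne V(D)$. Since $G$ is connected, some arc joins $K$ to its complement, and it has the form $ty$ with $t\in K$, $y\notin K$. Take a perfect matching of $G-y$, represent each edge by an arc, and discard the arcs with both ends in $K$. Let $F$ consist of the remaining arcs and $ty$. An arc of $F$ that meets $K$ has its tail in $K$ and its head outside, so $F$ has no head in $K$. The matching arcs are disjoint and avoid $y$, and $t$ is not a head, so $F$ is a galaxy. It covers $V(D)\setminus K$, because no discarded arc meets that set, and it has the tail $t$ in $K$. Corollary~\ref{cor:glue} extends $F$ to a spanning galaxy.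
\end{proof}

Factor-criticality is used only to rule out digraphs that are not strong, and it is needed there: two arcs entering a common vertex form a connected digraph that is not strong and has no spanning galaxy.

\section{Even $st$-dags}\label{sec:dag}

We turn to Proposition~\ref{prop:two}. The basic case is an odd digraph $D$ with a vertex $u$ that lies on every cycle. Cut $D$ open at $u$: split $u$ into a source $s$ carrying its out-arcs and a sink $t$ carrying its in-arcs. Cycles through $u$ become $s$--$t$ paths. A union of such cycles is a strong set, hence odd, so it has an even number of vertices other than $u$. This leads to the following definition.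

\begin{definition}\label{def:dag}
An \emph{even $st$-dag} is an acyclic digraph $H$ with two distinct vertices $s,t$, no arc $st$, and a nonempty set $I=V(H)\setminus\{s,t\}$ of \emph{internal} vertices, such that every internal vertex lies on an $s$--$t$ path and every union of one or more $s$--$t$ paths contains an even number of internal vertices.
\end{definition}

For a path $P$ in $H$, let $I(P)$ be the set of internal vertices of $H$ on $P$; it includes the ends of $P$ when they are internal. Every vertex of $H$ lies on an $s$--$t$ path, so by acyclicity $s$ has no in-arcs and $t$ has no out-arcs. In an acyclic digraph a walk cannot repeat a vertex, so an $a$--$b$ path followed by a $b$--$c$ path is a path, and the two share only $b$. A \emph{topological order} is a linear order of the vertices in which every arc goes forward; every acyclic digraph has one. Reversing all arcs and exchanging $s$ and $t$ turns an even $st$-dag into another one.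

\begin{example}\label{ex:ladder}
For $k\ge0$ the \emph{ladder} $L_k$ has internal vertices $p_0,\dots,p_k,q_0,\dots,q_k$, the paths $s\,p_0\cdots p_k$ and $q_k\cdots q_0\,t$, and the rungs $p_iq_i$ (Figure~\ref{fig:ladder}). Each $s$--$t$ path uses one rung $p_iq_i$ and has the internal vertices $p_j,q_j$ with $j\le i$. These sets are nested and even, so $L_k$ is an even $st$-dag. Its internal vertices of degree $2$ are exactly $p_k$ and $q_k$. They are adjacent, and $d^+(s)=d^-(t)=1$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,every node/.style={circle,draw,inner sep=1pt,minimum size=7mm}]
\node (s) at (0,1.5) {$s$};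
\node (t) at (0,0) {$t$};
\node (p0) at (1.8,1.5) {$p_0$};
\node (p1) at (3.6,1.5) {$p_1$};
\node[very thick] (p2) at (5.4,1.5) {$p_2$};
\node (q0) at (1.8,0) {$q_0$};
\node (q1) at (3.6,0) {$q_1$};
\node[very thick] (q2) at (5.4,0) {$q_2$};
\draw[->] (s)--(p0); \draw[->] (p0)--(p1); \draw[->] (p1)--(p2);
\draw[->] (q2)--(q1); \draw[->] (q1)--(q0); \draw[->] (q0)--(t);
\draw[->] (p0)--(q0); \draw[->] (p1)--(q1); \draw[->] (p2)--(q2);
\end{tikzpicture}
\caption{The ladder $L_2$. Its three $s$--$t$ paths have nested sets of $2$, $4$ and $6$ internal vertices, so every union of $s$--$t$ paths has an even number of internal vertices. Only $p_2$ and $q_2$ (thick circles) among the internal vertices have degree $2$.}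
\label{fig:ladder}
\end{figure}

\begin{proposition}\label{prop:dag}
Let $H$ be an even $st$-dag.
\begin{enumerate}
\item[(i)] At least two internal vertices have degree $2$.
\item[(ii)] If there is an arc $wv$ between internal vertices such that all internal vertices of degree $2$ lie in $\{w,v\}$, then $d^+(s)=d^-(t)=1$.
\end{enumerate}
\end{proposition}

The ladder shows that (i) is sharp and that the hypothesis of (ii) can occur. When $s$ and $t$ are glued back into $u$, part (ii) supplies $u$ as a third vertex of degree $2$, which Section~\ref{sec:odd} will need. It is not enough to assume that single paths are even. Take internal vertices $a,a',b,b'$ with the arcs $sa,sa',bt,b't$ and all four arcs from $\{a,a'\}$ to $\{b,b'\}$. Every $s$--$t$ path has two internal vertices and every internal vertex has degree $3$; the union of $s\,a\,b\,t$ and $s\,a'\,b\,t$ has three internal vertices.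

The hypothesis on unions is used through intersections.

\begin{lemma}\label{lem:parity}
Let $A_1,\dots,A_m$ be finite sets, $m\ge1$. If the unions $\bigcup_{j\in J}A_j$ with $\emptyset\ne J\subseteq\{1,\dots,m\}$ all have sizes of the same parity, then $\bigl|\bigcap_{i\le m}A_i\bigr|$ has that parity too.
\end{lemma}

\begin{proof}
An element lying in exactly $r\ge1$ of the sets belongs to $2^m-2^{m-r}$ of the unions, and this number is odd if and only if $r=m$. Hence $\sum_{J\ne\emptyset}\bigl|\bigcup_{j\in J}A_j\bigr|\equiv\bigl|\bigcap_iA_i\bigr|\pmod2$. The sum has $2^m-1$ terms, an odd number, so it has the common parity of its terms.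
\end{proof}

An intersection of paths is a set of unavoidable vertices. For $a\in I$, a \emph{dominator} of $a$ is an internal vertex other than $a$ that lies on every $s$--$a$ path, and a \emph{postdominator} of $a$ is an internal vertex other than $a$ that lies on every $a$--$t$ path. The next lemma computes the parity of their numbers; when a number is odd, such a vertex exists, and this is how evenness produces structure.

\begin{lemma}\label{lem:types}
Let $H$ be an even $st$-dag. There is a function $\alpha\colon I\to\{0,1\}$ such that for every $a\in I$, with congruences modulo $2$:
\begin{enumerate}
\item[(a)] $|I(P)|\equiv\alpha(a)+1$ for every $s$--$a$ path $P$, and $|I(Q)|\equiv\alpha(a)$ for every $a$--$t$ path $Q$;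
\item[(b)] the number of postdominators of $a$ is $\equiv\alpha(a)+1$, and the number of dominators of $a$ is $\equiv\alpha(a)$.
\end{enumerate}
In particular, out-neighbors of $s$ have $\alpha=0$ and in-neighbors of $t$ have $\alpha=1$.
\end{lemma}

\begin{proof}
(a) For any such $P$ and $Q$, the concatenation is an $s$--$t$ path with $|I(P)|+|I(Q)|-1$ internal vertices, an even number. So $|I(P)|\equiv|I(Q)|+1$ for all pairs $P,Q$. Define $\alpha(a)$ as the parity of $|I(Q)|$ for one $Q$; then all $|I(P)|$ have parity $\alpha(a)+1$, and therefore all $|I(Q)|$ have parity $\alpha(a)$. The last sentence of the lemma is the case of paths with one arc, where $I(P)=\{a\}$ or $I(Q)=\{a\}$.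

(b) Fix an $s$--$a$ path $P$ and apply Lemma~\ref{lem:parity} to the sets $I(P)\cup I(Q)$, where $Q$ runs over all $a$--$t$ paths. All unions of these sets are even, so their intersection is even. The intersection is the union of $I(P)$ and the set of postdominators of $a$, and these two sets are disjoint because $P$ and $Q$ share only $a$. So the number of postdominators is $\equiv|I(P)|\equiv\alpha(a)+1$. Fixing $Q$ and varying $P$ instead, the number of dominators is $\equiv|I(Q)|\equiv\alpha(a)$.
\end{proof}

An out-neighbor $a$ of $s$ has $\alpha(a)=0$ and hence at least one postdominator. The part of $H$ between $a$ and its first postdominator $x$ has $x$ as its only exit. The point of the next lemma is that parity makes $a$ its only entrance, so that this part can be cut out. In the ladder, $a=p_0$ and $x=q_0$.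

\begin{lemma}\label{lem:interval}
Let $H$ be an even $st$-dag with a fixed topological order, let $a$ be an out-neighbor of $s$, and let $x$ be the first postdominator of $a$. Let $R$ be the set of vertices other than $a$ and $x$ that lie on $a$--$x$ paths. Then $\alpha(x)=1$, and
\begin{enumerate}
\item[(a)] every in-neighbor of a vertex of $R$ lies in $R\cup\{a\}$;
\item[(b)] every out-neighbor of a vertex of $R\cup\{a\}$ lies in $R\cup\{x\}$.
\end{enumerate}
In particular, neither $s$ nor $t$ is adjacent to a vertex of $R$.
\end{lemma}

\begin{proof}
Let $k$ be the number of postdominators of $a$; it is odd by Lemma~\ref{lem:types}. The vertices of any path appear in topological order, so on every $a$--$t$ path $x$ precedes the other postdominators of $a$.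

\emph{The postdominators of $x$ are the other $k-1$ postdominators of $a$.} Every $a$--$t$ path passes through $x$ and then follows an $x$--$t$ path. So a postdominator of $x$ lies on all $a$--$t$ paths after $x$, and it is a postdominator of $a$ other than $x$. Conversely, let $z\ne x$ be a postdominator of $a$ and let $Q$ be an $x$--$t$ path. An $a$--$x$ path followed by $Q$ contains $z$ after $x$, so $z$ lies on $Q$. Since $k-1$ is even, Lemma~\ref{lem:types}(b) gives $\alpha(x)=1$.

\emph{The vertex $a$ is a dominator of $x$.} As $\alpha(x)=1$, the number of dominators of $x$ is odd; let $d$ be one. Then $d$ lies on every path formed by the arc $sa$ and an $a$--$x$ path. If $d\ne a$, then $d$ lies on every $a$--$x$ path, hence on every $a$--$t$ path before $x$. This makes $d$ a postdominator of $a$ earlier than $x$, which is impossible. So $d=a$.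

(a) Let $c$ be an in-neighbor of $r\in R$. Follow an $s$--$c$ path, the arc $cr$, and an $r$--$x$ path. This $s$--$x$ path contains $a$. Since $a$ precedes $r$ in the topological order, $a$ lies on the $s$--$c$ part. So $c=a$, or $c$ lies strictly between $a$ and $x$ on an $a$--$x$ path and $c\in R$.

(b) Let $e$ be an out-neighbor of $r\in R\cup\{a\}$. Follow an $a$--$r$ path, the arc $re$, and an $e$--$t$ path. This $a$--$t$ path contains $x$. Since $r$ precedes $x$ in the topological order, $x$ lies on the $e$--$t$ part. So $e=x$, or $e$ lies strictly between $a$ and $x$ on an $a$--$x$ path and $e\in R$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:dag}]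
We prove (i) and (ii) together by induction on $|I|$. Fix a topological order and let $a$ be the first and $b$ the last internal vertex. The vertex $a$ has an in-neighbor, which comes earlier and is not $t$, so $N^-(a)=\{s\}$. In the same way $N^+(b)=\{t\}$. By Lemma~\ref{lem:types}, $\alpha(a)=0$ and $\alpha(b)=1$, so $a\ne b$. Since there are no multiple arcs, $d^-(a)=d^+(b)=1$.

\medskip\noindent\emph{Case 1: $d^+(a)=d^-(b)=1$.} Then $a$ and $b$ have degree $2$, which proves (i). Under the hypothesis of (ii) we have $\{w,v\}=\{a,b\}$, and since $N^+(b)=\{t\}$ the arc $wv$ is $ab$. The only arcs at $a$ and $b$ are then $sa$, $ab$, $bt$, and the only $s$--$t$ path meeting $\{a,b\}$ is $s\,a\,b\,t$. If $I=\{a,b\}$, these three arcs are all the arcs of $H$, because $st$ is not an arc, and $d^+(s)=d^-(t)=1$. Suppose $I\neq\{a,b\}$. Every other internal vertex lies on an $s$--$t$ path that avoids $a$ and $b$, so $H-\{a,b\}$ is an even $st$-dag. By induction it has an internal vertex of degree $2$. This vertex is not adjacent to $a$ or $b$, so it has degree $2$ in $H$ and lies outside $\{w,v\}$, a contradiction.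

\medskip\noindent\emph{Case 2: $d^+(a)\ge2$ or $d^-(b)\ge2$.} Reversing all arcs and the order exchanges the roles of $a$ and $b$ and preserves (i) and (ii), so we may assume $d^+(a)\ge2$. Let $x$ and $R$ be as in Lemma~\ref{lem:interval}. Since there are no multiple arcs, $a$ has an out-neighbor other than $x$, and it lies in $R$. So $R\ne\emptyset$. We split $H$ into an inner dag on $R$ and an outer dag in which $R$ is replaced by one arc. For the ladder $L_k$ with $k\ge1$ these are a copy of $L_{k-1}$ with source $p_0$ and sink $q_0$, and the path $s\,p_0\,q_0\,t$.

\emph{The inner dag.} Let $H_R$ be $H[R\cup\{a,x\}]$ with the arc $ax$ deleted if present, with source $a$ and sink $x$. Each $r\in R$ lies on an $a$--$x$ path of $H$; all vertices of that path are in $R\cup\{a,x\}$ and it does not use the arc $ax$, so it is a path of $H_R$. Let $U\subseteq R$ be the set of inner vertices of a union of $a$--$x$ paths of $H_R$, and let $Q$ be an $x$--$t$ path of $H$. Extending each of the paths by the arc $sa$ and by $Q$ gives a union of $s$--$t$ paths of $H$ whose set of internal vertices is the disjoint union of $\{a\}$, $U$ and $I(Q)$. So $1+|U|+|I(Q)|$ is even, and $|I(Q)|\equiv\alpha(x)=1$, so $|U|$ is even. Thus $H_R$ is an even dag with internal set $R\subseteq I\setminus\{a,x\}$.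 By Lemma~\ref{lem:interval}, all arcs of $H$ at a vertex of $R$ are arcs of $H_R$, so degrees of vertices in $R$ are the same in $H_R$ and in $H$. By induction, $R$ contains two vertices of degree $2$ in $H$. This proves (i).

\emph{The outer dag.} Assume the hypothesis of (ii). The two vertices just found must be $w$ and $v$, so no internal vertex outside $R$ has degree $2$ in $H$. Let $H_0$ be $H-R$ with the arc $ax$ added if it is absent. It is acyclic, because $a$ precedes $x$ in the order, and it has no arc $st$. By Lemma~\ref{lem:interval}, an $s$--$t$ path of $H$ can enter $R$ only from $a$ and leave it only to $x$, so if it meets $R$, its vertices in $R$ form one segment between $a$ and $x$. Replacing this segment by the arc $ax$ shows that every vertex of $I\setminus R$ lies on an $s$--$t$ path of $H_0$. Conversely, fix an $a$--$x$ path $P_R$ of $H_R$; it has an even number of vertices in $R$. Given a family of $s$--$t$ paths of $H_0$, replace the arc $ax$ by $P_R$ in every path that uses it. We obtain a family of $s$--$t$ paths of $H$, and the union has gained either nothing or the vertices of $P_R$ in $R$. So the union in $H_0$ has an even number of internal vertices, and $H_0$ is an even $st$-dag with fewer internal vertices than $H$. A vertex of $I\setminus(R\cup\{a,x\})$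 has no neighbor in $R$, so its degree is the same in $H_0$ as in $H$ and is not $2$. Hence all internal vertices of degree $2$ in $H_0$ lie in $\{a,x\}$, and (ii) for $H_0$ and the arc $ax$ gives $d^+(s)=d^-(t)=1$ in $H_0$. The same holds in $H$, since $s$ and $t$ have no neighbor in $R$.
\end{proof}

The proof used the absence of multiple arcs twice, for $d^-(a)=d^+(b)=1$ and for $R\ne\emptyset$. Without this hypothesis Proposition~\ref{prop:dag}(i) fails for the path $s\,a\,b\,t$ with all arcs doubled. Gluing $s$ to $t$ gives the doubled directed triangle of Section~\ref{sec:intro}, in which all three vertices have degree $\Delta=4$ and a galaxy has at most one arc, so Theorem~\ref{thm:cover} fails for it as well.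

\section{Vertices of degree two in odd digraphs}\label{sec:odd}

In a general odd digraph $D$, deleting a vertex $u$ may leave a strong component $C$ with more than one vertex. We want to find a vertex of degree $2$ inside $C$ by induction. The digraph $D[C]$ is odd, but a vertex of degree $2$ in $D[C]$ may have further arcs to the outside, so the smaller digraph has to remember which vertices of $C$ have such arcs. Contracting the outside to one vertex would give a strong digraph of even order $|C|+1$. We therefore replace the outside by two vertices joined by an arc. These two artificial vertices may be of degree $2$ themselves, so the induction hypothesis must promise a vertex of degree $2$ away from them.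

An arc $wv$ is \emph{tight} if $d^+(w)=d^-(v)=1$. For a digraph $D$ and a set $C\subseteq V(D)$, let $D_C$ be the digraph on $C\cup\{w',v'\}$, with two new vertices $w',v'$, whose arcs are the arcs of $D[C]$, the arc $w'v'$, an arc $cw'$ for each $c\in C$ with an out-neighbor outside $C$, and an arc $v'c$ for each $c\in C$ with an in-neighbor outside $C$. By construction $N^+(w')=\{v'\}$ and $N^-(v')=\{w'\}$, so $w'v'$ is tight.

\begin{lemma}\label{lem:DC}
Let $D$ be an odd digraph, $u$ a vertex of $D$, and $C$ a strong component of $D-u$ with $|C|\ge2$. Then $D_C$ is odd, and every vertex of $C$ that has degree $2$ in $D_C$ has degree $2$ in $D$.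
\end{lemma}

\begin{proof}
Since $D$ is strong and $u\notin C$, some arc of $D$ leaves $C$ and some arc enters $C$. So $D_C$ has an arc from $C$ to $w'$ and an arc from $v'$ to $C$, and since $D[C]$ is strong, $D_C$ is strong.

Let $T$ be a strong set of $D_C$; we show that $|T|$ is odd. If $T\subseteq C$, then $T$ is a strong set of $D$, and if $|T|=1$ there is nothing to prove. Otherwise $T$ contains $w'$ or $v'$, and every vertex of $T$ has an in-neighbor and an out-neighbor in $T$. As $v'$ is the only out-neighbor of $w'$ and $w'$ the only in-neighbor of $v'$, both lie in $T$. Let $S=T\setminus\{w',v'\}\subseteq C$. Let $S_{\mathrm{out}}$ be the set of in-neighbors of $w'$ in $T$ and $S_{\mathrm{in}}$ the set of out-neighbors of $v'$ in $T$; both are nonempty subsets of $S$. We must show that $|S|$ is odd. The idea is to find one set $W$ outside $C$ that completes both $S$ and $C$ to strong sets of $D$.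

For each $c\in S_{\mathrm{out}}$ choose an arc $cy$ of $D$ with $y\notin C$ and a $y$--$u$ path $P_c$ in $D$, which is trivial if $y=u$. This path avoids $C$: if it met $C$ in $c'$, then $y\ne u$, and the arc $cy$ followed by the part of $P_c$ from $y$ to $c'$ would be a walk in $D-u$ from $C$ through $y$ back to $C$, forcing $y\in C$. For each $c\in S_{\mathrm{in}}$ choose an arc $yc$ with $y\notin C$ and a $u$--$y$ path $Q_c$; the same argument with all arcs reversed shows that it avoids $C$. Let $W$ be the set of all vertices on the paths $P_c$ and $Q_c$. Then $u\in W$ and $W\cap C=\emptyset$.

Let $z\in S$. A $z$--$w'$ path in $D_C[T]$ does not visit $v'$, which can be entered only from $w'$; so $z$ reaches $S_{\mathrm{out}}$ inside $D[S]$. A $v'$--$z$ path in $D_C[T]$ does not visit $w'$, which can be left only to $v'$; so $z$ is reached from $S_{\mathrm{in}}$ inside $D[S]$. Now work in $D[S\cup W]$. From $u$ we reach the vertices of the paths $Q_c$, then $S_{\mathrm{in}}$, then all of $S$, and from $S_{\mathrm{out}}$ the vertices of the paths $P_c$. Conversely, the vertices of the paths $P_c$ reach $u$; so do the vertices of $S_{\mathrm{out}}$, hence all of $S$; and the vertices of $Q_c$ reach $c\in S$. So $S\cup W$ is a strong set of $D$. Its union $C\cup W$ with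 the strong set $C$ is strong too, since they share the nonempty set $S$. As $D$ is odd, $|S|+|W|$, $|C|+|W|$ and $|C|$ are odd. Hence $|W|$ is even, $|S|$ is odd, and $|T|=|S|+2$ is odd.

Finally, let $x\in C$ have degree $2$ in $D_C$. Since $C$ is strong and $|C|\ge2$, the vertex $x$ has an in-arc and an out-arc in $D[C]$, and these are its only arcs in $D_C$. So $x$ is adjacent to neither $w'$ nor $v'$, which means that $x$ has no neighbor outside $C$ in $D$. Its degree in $D$ is $2$.
\end{proof}

\begin{proposition}\label{prop:AB}
Let $D$ be an odd digraph of order $n\ge3$.
\begin{enumerate}
\item[(A)] For every tight arc $wv$ there is a vertex of degree $2$ outside $\{w,v\}$.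
\item[(B)] For every vertex $v$ there is a vertex of degree $2$ other than $v$.
\end{enumerate}
\end{proposition}

Proposition~\ref{prop:two} follows: apply (B) to an arbitrary vertex to find a vertex $x$ of degree $2$, and then to $v=x$.

\begin{proof}
We use induction on $n$, and for given $n$ we prove (A) before (B).

\medskip\noindent\emph{The vertex to delete.} For (B) put $u=v$. For (A) we need a vertex $u$ whose deletion keeps $w$ and $v$ out of all nontrivial strong components, so that vertices found in such a component are different from $w$ and $v$. Since $wv$ is tight, a cycle passes through $w$ if and only if it passes through $v$, and there is such a cycle because $D$ is strong. A union of cycles through $w$ is a strong set, hence odd. By Lemma~\ref{lem:parity}, the intersection of the vertex sets of all cycles through $w$ is odd. It contains $w$ and $v$, so it contains a third vertex $u$. No cycle of $D-u$ passes through $w$ or $v$, so $\{w\}$ and $\{v\}$ are strong components of $D-u$.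

\medskip\noindent\emph{Case 1: $D-u$ is acyclic.} Split $u$ into $s$, which takes the out-arcs of $u$, and $t$, which takes its in-arcs, and call the result $H$. It is acyclic, since $s$ has no in-arcs, $t$ has no out-arcs and $D-u$ is acyclic. It has no arc $st$, since $D$ has no loop, and its internal set is $V(D)\setminus\{u\}\ne\emptyset$. For an internal vertex $a$, a $u$--$a$ path and an $a$--$u$ path of $D$ give an $s$--$a$ path and an $a$--$t$ path of $H$, so $a$ lies on an $s$--$t$ path. A union of $s$--$t$ paths corresponds to a union of cycles through $u$, an odd set containing $u$, so it has an even number of internal vertices. Thus $H$ is an even $st$-dag, and internal vertices have the same degree in $H$ and in $D$. Statement (B) follows from Proposition~\ref{prop:dag}(i), since $v=u$ is not internal. For (A), the vertices $w,v$ are internal. If an internal vertex outside $\{w,v\}$ has degree $2$, we are done. If not, Proposition~\ref{prop:dag}(ii) gives $d(u)=d^+(s)+d^-(t)=2$, and $u\notin\{w,v\}$.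

\medskip\noindent\emph{Case 2: $D-u$ has a strong component $C$ with $|C|\ge2$, and $|C|+2<n$.} By Lemma~\ref{lem:DC}, $D_C$ is an odd digraph of order $|C|+2<n$ with the tight arc $w'v'$. By (A) for $D_C$, some $x\in C$ has degree $2$ in $D_C$, hence in $D$. For (B), $x\ne u=v$ because $u\notin C$. For (A), $x\notin\{w,v\}$ because $w,v\notin C$.

\medskip Cases 1 and 2 prove (A): there the three vertices $u,w,v$ lie outside any strong component $C$ of $D-u$ with $|C|\ge2$, so $|C|+3\le n$. For (B) one case remains, in which $D_C$ is not smaller than $D$. It occurs for the bowtie when $u$ is not the common vertex: $C$ is the triangle avoiding $u$, and $D_C$ is again a bowtie. In this case $D$ has a tight arc of its own.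

\medskip\noindent\emph{Case 3, for (B) only: $D-u$ has a strong component $C$ with $|C|\ge2$, and $|C|+2\ge n$.} Both $n$ and $|C|$ are odd and $|C|<n$, so $n=|C|+2$ and $V(D)=C\cup\{u,y\}$ for some vertex $y$. The set $C\cup\{u\}$ is even, hence not strong, so there is no arc from $C$ to $u$ or no arc from $u$ to $C$. Suppose there is no arc from $C$ to $u$. Then $N^-(u)=\{y\}$, since $u$ has an in-neighbor. Some arc leaves $C$, and it goes to $y$; so no arc goes from $y$ to $C$, for otherwise $y$ would belong to the strong component $C$ of $D-u$. Hence $N^+(y)=\{u\}$ and $yu$ is tight. If instead there is no arc from $u$ to $C$, the same argument with all arcs reversed shows that $uy$ is tight. In both cases (A), already proved for order $n$, gives a vertex of degree $2$ outside $\{u,y\}$, and it differs from $v=u$.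
\end{proof}

With Propositions \ref{prop:critical} and \ref{prop:two} established, the proof of Theorem~\ref{thm:cover} in Section~\ref{sec:cover} is complete, and Theorem~\ref{thm:main} follows by Section~\ref{sec:peel}.

\begin{thebibliography}{9}

\bibitem{CRD}
\emph{Conception de R\'eseaux Dynamiques Tol\'erants aux Pannes},
\texttt{http://tel.archives-ouvertes.fr/\allowbreak docs/\allowbreak 00/47/27/81/\allowbreak PDF/\allowbreak TheseComplete.pdf}

\bibitem{LP}
Lov\'asz and Plummer, \emph{Matching Theory}.

\end{thebibliography}
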